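# Gluing tree-like continua along a dendroid: how the fixed point property can be lost

## 1. Unions along a point, unions of two dendroids, and the guess "yes"

Take two spaces on each of which every continuous self-map has a fixed point, and glue them along a set that looks very much like a tree. Must every self-map of the union have a fixed point? The answer one would first guess is yes. We fix the terms, test the guess on easy cases, and see how far it goes.

**Definition (continua, fpp).** A continuum is a nonempty, compact, connected metric space; a map is a continuous function. A continuum $X$ has the fixed point property (fpp) if each map $f:X\to X$ has a fixed point.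

An arc has the fpp, and so has every finite tree; the circle does not (rotate it).

**Definition (tree-like).** Given $\epsilon>0$, a map $f:X\to Y$ is an $\epsilon$-mapping if $\operatorname{diam}(f^{-1}(y))<\epsilon$ for each $y\in Y$. A continuum $X$ is tree-like if for each $\epsilon>0$ there are a tree $T$ and an $\epsilon$-mapping from $X$ onto $T$. It is arc-like if $T$ can always be taken to be an arc. Points count as degenerate trees and arcs.

For example, let $S=\{(x,\sin\frac1x):0<x\le1\}\cup(\{0\}\times[-1,1])$. Choose a small $c>0$ with $\sin\frac1c=1$ and send $(x,y)$ to $(c,y)$ if $x\le c$, fixing the other points. The image is $\{c\}\times[-1,1]$ together with the graph over $[c,1]$; these two arcs meet only in the common end point $(c,1)$, so the image is an arc. Fibers have diameter at most $c$. So $S$ is arc-like.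

**Definition (dendroid, dendrite).** A continuum is hereditarily unicoherent if each pair of its intersecting subcontinua has a connected intersection. A dendroid is an arcwise connected, hereditarily unicoherent continuum. A dendrite is a locally connected dendroid; equivalently, a locally connected continuum without simple closed curves.

The circle is not hereditarily unicoherent (two half circles meet in two points). The continuum $S$ is not arcwise connected, so it is not a dendroid. In Section 4 we meet a dendroid that is not a dendrite. Note that a subcontinuum $D$ of a dendroid $A$ is a dendroid: if $x,y\in D$ and $\alpha\subset A$ is an arc from $x$ to $y$, then $\alpha\cap D$ is a connected subset of $\alpha$ containing both ends, so $\alpha\subset D$.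

Throughout, $X$ and $Y$ are subcontinua of a common metric space, and $X\cup Y$, $X\cap Y$ carry the subspace topology. When $X\cap Y$ is nonempty and connected, $X\cup Y$ is again a continuum. It is known (Hagopian and Marsh) that there are tree-like $X$ and $Y$ with the fpp such that $X\cap Y$ is a continuum with the fpp but $X\cup Y$ does not have the fpp. Our question asks for more of the intersection:

*If $X$ and $Y$ are tree-like continua with the fpp, and $X\cap Y$ is a dendroid, must $X\cup Y$ have the fpp?*

Write $Z=X\cup Y$ and $D=X\cap Y$. The natural tool is a retraction.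

**Observation.** Let $X$ have the fpp, let $f:Z\to Z$ be a map without fixed points, and let $r:Z\to X$ be a retraction with $r(Y)\subset D$. Then there is $x\in D$ with $f(x)\in Y\setminus X$ and $rf(x)=x$.

Indeed, $rf|_X:X\to X$ has a fixed point $x$. If $f(x)\in X$, then $x=rf(x)=f(x)$, which is excluded. So $f(x)\in Y\setminus X$, and $x=rf(x)\in r(Y)\subset D$.

*Intersection a point.* Let $D=\{p\}$. Collapsing $Y$ to $p$ is a retraction $Z\to X$, so a fixed point free $f$ would have $f(p)\in Y\setminus X$. By symmetry $f(p)\in X\setminus Y$. This is a contradiction, so the guess holds.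

*Two dendroids.* Let $X$, $Y$ and $D$ be dendroids. Dendroids are tree-like, and by Lemma 1 below so is $Z$; tree-like continua are hereditarily unicoherent, and $Z$ is arcwise connected because $X$ and $Y$ are and they share a point. So $Z$ is a dendroid, and dendroids have the fpp (both facts on dendroids are cited as (F4) below). The guess holds again. A counterexample must therefore use at least one piece that is not a dendroid.

*Intersection an arc.* Now $D$ is a retract of both $X$ and $Y$, and the Observation gives $x,y\in D$ with $f(x)\in Y\setminus X$ and $f(y)\in X\setminus Y$. This is not yet a contradiction: $f$ pushes one point of the arc out on one side and another point out on the other side. One more argument is needed. We give it in Section 3, and it works for every dendrite: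

**Theorem B.** *If $X,Y$ are tree-like continua with the fpp and $X\cap Y$ is a (possibly degenerate) dendrite, then $X\cup Y$ has the fpp.*

For dendroids, however, the guess is wrong:

**Answer.** *No. There are tree-like continua $X,Y$ with the fpp such that $X\cap Y$ is a dendroid (a planar fan, with $Y$ itself the harmonic fan) and $X\cup Y$ is a tree-like continuum without the fpp.*

We shall use the following textbook facts.

* (S1) Subcontinua and inverse limits of tree-like continua are tree-like; tree-like continua have dimension $\le1$ and are hereditarily unicoherent.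
* (S2) The countable closed sum theorem for dimension; $\dim(P\times Q)\le\dim P+\dim Q$ for nonempty compacta; inverse limits of compacta of dimension $\le1$ have dimension $\le1$; a nondegenerate continuum has dimension $\ge1$.
* (S3) Dendrites, in particular compact trees, are absolute extensors: a map from a closed subset of a metric space into a dendrite extends to the whole space. The same holds for the Hilbert cube. We let $\mathbb I$ be a Hilbert cube realized as a compact convex subset of $\ell^2$.

We shall also use these published results.

* (F1) P. Minc, *A periodic point free homeomorphism of a tree-like continuum*, Trans. AMS 348 (1996): there are a nondegenerate tree-like continuum $M_2$ and a homeomorphism $h:M_2\to M_2$ without periodic points.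
* (F2) T. Maćkowiak, *The condensation of singularities in arc-like continua*, Houston J. Math. 11 (1985); *Singular arc-like continua*, Dissertationes Math. 257 (1986): there is a nondegenerate arc-like continuum $H$ such that for each subcontinuum $C\subset H$ every map $C\to H$ is constant or the inclusion.
* (F3) Case–Chamberlin, Pacific J. Math. 10 (1960): a 1-dimensional continuum is tree-like iff each map of it into a finite graph is inessential (homotopic to a constant).
* (F4) Dendroids have the fpp (Borsuk, 1954) and are tree-like (Cook, Fund. Math. 68, 1970).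
* (F5) Kuratowski, *Topology II*, §48: a hereditarily decomposable continuum irreducible between two points admits a monotone surjection onto $[0,1]$ with nowhere dense fibers.

**Boundary bumping.** *If $L$ is a continuum, $E\subsetneq L$ is closed and $U\subset E$ is open in $L$, then every component $C$ of $E$ meets $E\setminus U$.* Suppose $C\subset U$. In the compact set $E$ components are intersections of clopen sets, so there is a set $W$, clopen in $E$, with $C\subset W\subset U$. Then $W$ is closed in $L$; it is also open in $U$, hence open in $L$. It is nonempty and $\ne L$, contradicting connectedness. Consequently every neighborhood of a point $x$ of a nondegenerate continuum contains a nondegenerate continuum through $x$: take $E$ a small closed ball about $x$, $U$ its interior, and the component of $x$ in $E$.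

## 2. Lifting maps to universal covers

We shall build complicated continua and must know that they are tree-like. It is convenient to test this by lifting maps.

**Definition (simple continuum).** A continuum $C$ is simple if every map from $C$ to a finite connected graph $G$ lifts to the universal cover $p:\tilde G\to G$.

Here $\tilde G$ is a locally finite tree, and the deck group $\mathfrak G$ of $p$ acts simply transitively on each fiber of $p$. An arc is simple by path lifting. The circle is not: a lift of its identity would be an injective map of the circle into $\mathbb R$. The 2-sphere is simple, being simply connected, so a dimension condition is needed in the next statement: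
$$C\ \text{is tree-like}\iff\dim C\le1\ \text{and}\ C\ \text{is simple}.\tag{1}$$
To prove (1), let $C$ be a nondegenerate continuum (a point satisfies both sides). If $C$ is tree-like, then $\dim C=1$, and by (F3) each map of $C$ into $G$ is homotopic to a constant, which lifts; by homotopy lifting the map itself lifts. Conversely, a lift has compact connected image, which lies in a compact subtree of $\tilde G$. That subtree is contractible, so a map that lifts is inessential. A map into a disconnected graph lands in one component. So (F3) applies.

**Lemma 1.** *If $C,C'$ are simple continua and $C\cap C'$ is nonempty and connected, then $C\cup C'$ is simple. Hence if $C,C'$ are tree-like, so is $C\cup C'$.*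

*Proof.* Given a map of $C\cup C'$ to $G$, lift it on $C$ and on $C'$, and apply a deck transformation to the second lift so that the two agree at one point of $C\cap C'$. Two lifts of the same map that agree at one point of a connected set agree on it, so the lifts agree on $C\cap C'$ and together form a lift. If $C,C'$ are tree-like, then $\dim(C\cup C')\le1$ by the sum theorem, and (1) applies. $\square$

**Lemma 2.** *Let $\pi:C\to C_0$ be a surjection of compact metric spaces, $C_0$ a tree-like continuum, all fibers simple continua. Then $C$ is a simple continuum.*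

*Proof.* $C$ is connected because $\pi$ is closed with connected fibers onto a connected space. Let $\alpha:C\to G$ be a map into a finite connected graph. Give all edges of $G$ and $\tilde G$ length 1 and use path metrics.

**Step 1: distinct points $x,y$ of one fiber of $p$ have distance $\ge1$.** This makes nearby lifts comparable. Suppose their distance is $<1$. The arc between them contains at most one vertex, since vertices are at distance $\ge1$. If it lies in one closed edge, note that $p$ is injective on a closed edge, except possibly for identifying its two ends, which have distance 1; so $x=y$. Otherwise it crosses a vertex $w$, with $x,y$ in the interiors of two different edges at $w$, at distances $s,t>0$ from $w$, $s+t<1$. Since $p(x)=p(y)$, both edges lie over the same edge of $G$. Since $p$ is injective near $w$, that edge is a loop and the two edges at $w$ cover its two different ends. The point at distance $s$ from one end has distance $1-s$ from the other, so $t=1-s$, a contradiction.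

**Step 2: a lift $\tilde\alpha$ over a compact set $P\subset C$ extends to a lift over a neighborhood of $P$.** We apply this to fibers. The set $\tilde\alpha(P)$ lies in a compact subtree, which is an absolute extensor, so $\tilde\alpha$ extends to a map $\hat\alpha:C\to\tilde G$ (usually not a lift). On the open set $W=\{x:d(p\hat\alpha(x),\alpha(x))<\frac14\}\supset P$ let $\psi(x)$ be the point of $p^{-1}(\alpha(x))$ at distance $<\frac14$ from $\hat\alpha(x)$. It exists: lift a path of length $<\frac14$ from $p\hat\alpha(x)$ to $\alpha(x)$, starting at $\hat\alpha(x)$. It is unique by Step 1. It is continuous: if $x_l\to x$ in $W$, the points $\psi(x_l)$ stay in a compact set, and any cluster point lies in $p^{-1}(\alpha(x))$ at distance $\le\frac14$ from $\hat\alpha(x)$, hence equals $\psi(x)$ by Step 1. Also $\psi=\tilde\alpha$ on $P$.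

**Step 3: local lifts and transition functions on $C_0$.** Each fiber $\pi^{-1}(c)$ is simple, so $\alpha$ lifts over it and, by Step 2, over a neighborhood of it. Since $\pi$ is closed, that neighborhood contains $\pi^{-1}(O)$ for some open $O\ni c$. So $C_0$ has a finite open cover $O_1,\dots,O_m$ with lifts $s_j$ of $\alpha$ over $\pi^{-1}(O_j)$. On $\pi^{-1}(O_j\cap O_k)$ we have $s_j=g_{jk}s_k$ with $g_{jk}$ having values in $\mathfrak G$. It is locally constant: if $s_j(x)=g\,s_k(x)$, then near $x$ the points $s_j$ and $g\,s_k$ of one fiber of $p$ have distance $<1$, so they agree. Hence $g_{jk}$ is constant on the connected fibers of $\pi$ and descends to a function on $O_j\cap O_k$, again locally constant because $\pi$ is closed.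

**Step 4: gluing along a tree.** Choose an open cover $(O_j')$ with $\overline{O_j'}\subset O_j$, and $\delta>0$ such that every set of diameter $<\delta$ lies in some $O_j'$ and $g_{jk}$ is constant on subsets of $\overline{O_j'}\cap\overline{O_k'}$ of diameter $<\delta$. The latter is possible because this compact set splits into finitely many disjoint compact sets on which $g_{jk}$ is constant. Let $q:C_0\to T$ be a $\delta$-mapping onto a tree. By compactness, small sets in $T$ have preimages of diameter $<\delta$, so we can subdivide $T$ until the preimages of closed vertex stars have diameter $<\delta$. For a vertex $v$ choose $j(v)$ with $q^{-1}(\mathrm{St}\,v)\subset O'_{j(v)}$. For an edge $vw$ the function $g_{j(v)j(w)}$ is a constant $g_{vw}$ on $q^{-1}(vw)$. Since $T$ is a tree, we can choose $h_v\in\mathfrak G$, starting at one vertex and moving outward, with $h_vg_{vw}=h_w$ for all edges. Then $h_vs_{j(v)}=h_vg_{vw}s_{j(w)}=h_ws_{j(w)}$ over $q^{-1}(vw)$. These maps on the finitely many closed sets $\pi^{-1}q^{-1}(vw)$ agree on overlaps, which lie over vertices, and fit together to a lift of $\alpha$. If $T$ is a point,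 one $s_j$ is already a lift. $\square$

## 3. Intersections that are dendrites

*Proof of Theorem B.* Let $D=X\cap Y$ be a dendrite and $Z=X\cup Y$. By Lemma 1, $Z$ is tree-like, so it is hereditarily unicoherent and contains no simple closed curve. Suppose $f:Z\to Z$ has no fixed point.

**Step 1: $f(D)$ sticks out on both sides.** Suppose $f(D)\subset X$. As $D$ is an absolute extensor, there is a retraction $Y\to D$; with the identity of $X$ it gives a retraction $r:Z\to X$ with $r(Y)=D$. The Observation yields $x\in D$ with $f(x)\in Y\setminus X$, contradicting $f(D)\subset X$. By symmetry $f(D)\not\subset Y$. So $f(D)$ meets both $Y\setminus X$ and $X\setminus Y$.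

**Step 2: better retractions.** An arbitrary retraction $Y\to D$ tells us little about where $f(x)$ is, so we choose one adapted to $f(D)$. The sets $X\setminus Y$, $Y\setminus X$ are disjoint and open, with union $Z\setminus D$. The connected set $f(D)$ meets both, so it meets $D$. Hence $E=D\cup f(D)$ is a continuum. It is locally connected, being a union of two locally connected continua ($f(D)$ is a continuous image of one), and it contains no simple closed curve. So $E$ is a dendrite. Let $r_D:E\to D$ be the first-point retraction. The set $E\cap Y$ is a continuum by hereditary unicoherence, and it contains $D$. Extend $r_D|_{E\cap Y}$ to a map $Y\to D$, and let $r_X:Z\to X$ be this map on $Y$ and the identity on $X$; on $D$ both are the identity. The Observation gives $x\in D$ with $f(x)\in Y\setminus X$ and $r_Xf(x)=x$. As $f(x)\in E\cap Y$, this says $r_Df(x)=x$. Symmetrically there is $y\in D$ with $f(y)\in X\setminus Y$ and $r_Df(y)=y$. Since $f(x)\ne f(y)$, we have $x\ne y$.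

**Step 3: an interval map that cannot exist.** Let $J=[x,y]\subset D$ be the arc, identified with $[0,1]$ so that $x=0$, $y=1$. Let $r_J:E\to J$ be the first-point retraction; since $J\subset D$, $r_J=r_J|_D\circ r_D$. Put $h=r_Jf|_J:J\to J$. Then $h(0)=r_J(r_Df(x))=r_J(x)=0$ and likewise $h(1)=1$.

Suppose $h(t)=t$. Then $f(t)\notin J$, since otherwise $f(t)=r_Jf(t)=t$. So $f(t)$ lies in a component $C$ of $E\setminus J$. Because $E$ is locally connected, $C$ is open in $E$. Moreover $r_J$ is constant on $C$: $C$ is arcwise connected, and if $c,c'\in C$, an arc from $c$ to $c'$ in $C$ followed by the arc from $c'$ to $r_J(c')$ contains an arc from $c$ that meets $J$ only in $r_J(c')$, so $r_J(c)=r_J(c')$. Hence $r_J\equiv t$ on $C$, and by continuity of $f$, $h\equiv t$ near $t$. So whenever $h(t)=t$,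
$$h(t')<t'\ \text{ for } t'>t \text{ near } t,\qquad h(t')>t'\ \text{ for } t'<t\text{ near } t.\tag{2}$$
By (2) at $0$, $T=\sup\{t:h(t')<t'\text{ on }(0,t)\}>0$. By (2) at $1$, $T<1$. By continuity $h(T)\le T$, and $h(T)<T$ would contradict the choice of $T$; so $h(T)=T$. But $h(t')<t'$ for $t'<T$ near $T$, contradicting (2) at $T$. $\square$

Local connectedness was used in this proof to retract $Y$ onto $D$ (Steps 1 and 2), to make $E$ a dendrite (Step 2), and to make $C$ open (Step 3). The very first use, a retraction of $Y$ onto $D$, can fail for dendroids.

## 4. The harmonic fan and a subfan that is not a retract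

**Example.** In $\mathbb R^2$ let $p=(0,0)$, $t_n=(1,\frac1n)$, $t_\infty=(1,0)$, $m_n=\frac12t_n$, and
$$A=[p,t_\infty]\cup\bigcup_{n\ge1}[p,t_n],\qquad D=[p,t_\infty]\cup\bigcup_{n\ge1}[p,m_n].$$
*$A$ and $D$ are tree-like dendroids with the fpp, and $D$ is not a retract of $A$.*

$A$ is the harmonic fan. It is not locally connected at $t_\infty$, so it is not a dendrite.

**Step 1: tree-likeness and the fpp, by hand.** Let $C\in\{A,D\}$. Let $r_N:C\to C$ project the legs with index $n\ge N$ vertically into $[p,t_\infty]$ and fix all other points. It is a retraction onto a finite tree $T_N$, and it moves points by at most $\frac1N$; two points with the same image are within $\frac1N$ of each other. So $C$ is tree-like, hence hereditarily unicoherent, and it is arcwise connected. If $f:C\to C$ is a map, then $r_Nf|_{T_N}:T_N\to T_N$ has a fixed point $x_N$, so $|f(x_N)-x_N|\le\frac1N$, and a cluster point of $(x_N)$ is fixed by $f$.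

**Step 2: no retraction.** Let $r:A\to D$ be a retraction. Then $r(t_n)\to r(t_\infty)=t_\infty$. Points of $D$ with first coordinate $>\frac12$ lie on $[p,t_\infty]$, so $r(t_n)\in(p,t_\infty]$ for large $n$. The set $(p,m_n]$ is clopen in $D\setminus\{p\}$; it contains $r(m_n)=m_n$ but not $r(t_n)$. As $r([m_n,t_n])$ is connected, some $y_n\in[m_n,t_n]$ has $r(y_n)=p$. A subsequence of $(y_n)$ converges to some $y\in[(\frac12,0),t_\infty]\subset D$, and $y=r(y)=p$, a contradiction.

The missing retraction alone is harmless: with $X=D$ and $Y=A$ the union is $A$, which has the fpp. We must find an $X$ that makes use of it.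

**Theorem A.** *Let $A$ be a dendroid and $D\subset A$ a subcontinuum (hence a dendroid) that is not a retract of $A$. Then there are a compact metric space $Z\supset A$ and a tree-like continuum $X\subset Z$ with the fpp such that $X\cap A=D$ and $X\cup A=Z$ is a tree-like continuum without the fpp.*

With the Example and $Y=A$ this gives the Answer. The rest of these notes proves Theorem A; from now on $A$ and $D$ are as in its statement.

## 5. Two exchanged ends, only one of which carries a full copy of $A$

Suppose we had a tree-like continuum $K$ containing two disjoint copies $D_0,D_1$ of $D$, and a fixed point free map $f:K\to K$ that exchanges $D_0$ and $D_1$ by the canonical identification. Attach to $D_0$ and $D_1$ copies $A_0,A_1$ of $A$. Then $f$ extends to a fixed point free map of $Z=K\cup A_0\cup A_1$ which exchanges $A_0$ and $A_1$. Put $X=K\cup A_0$ and $Y=A_1$. The map $f$ tries to extend to $X$ as well, but now $A_0$ must be mapped so that $D_0$ goes onto $D_1$ canonically. If no path leaves $D_1$ inside $X$, then $A_0$ has to go into $D_1$, and we would get a retraction of $A$ onto $D$. So $f$ does not extend to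 $X$. If $K$ is so rigid that all self-maps of $X$ are either obviously harmless or behave like $f$ near $D_0$, then $X$ has the fpp.

For a skeleton of $K$ we take an infinite directed tree with two incoming rays, whose far ends $\infty_0,\infty_1$ are to be exchanged, and one outgoing ray with far end $\infty_V$. A map that pushes everything along the directions and exchanges the incoming rays fixes only $\infty_V$. The edges will be copies of a rigid continuum $B$. The point $\infty_V$ still has to be blown up so that the map on the blown-up fiber has no fixed point, and the vertices will be blown up to a continuum $M$. The fibers over vertices make the behavior of a map on one edge determine its behavior on the next edge; the dynamics of a homeomorphism $g:M\to M$ destroys the fixed point over $\infty_V$. So we need $B$ and $M$ first.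

## 6. The rigid continua $F$ and $B$

Let $H$ be as in (F2). By boundary bumping, applied in disjoint neighborhoods of two points, choose disjoint nondegenerate subcontinua $H',F\subset H$.

Recall that a continuum is indecomposable if it is not the union of two proper subcontinua; the composant of a point is the union of the proper subcontinua containing it. In a nondegenerate indecomposable continuum the composants are pairwise disjoint and dense, and there are uncountably many. A continuum is irreducible between two points if no proper subcontinuum contains both; an arc is irreducible between its ends, and every continuum containing two given points contains a subcontinuum irreducible between them.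

**Choice of $B$.** We claim: *there are a nondegenerate subcontinuum $B\subset H'$, points $a\ne b$ of $B$ and a dense set $B^\circ\subset B$ with $a,b\notin B^\circ$, such that any two points of $B^\circ$ lie in a subcontinuum of $B$ contained in $B^\circ$.* The role of $B^\circ$ is to let (F2) act on maps that are defined only on $B\setminus\{a,b\}$.

If $H'$ contains a nondegenerate indecomposable continuum, let $B$ be it, take $a,b$ in different composants, and let $B^\circ$ be a third composant. Two points of a composant lie in a proper subcontinuum, and this is contained in the composant.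

Otherwise $H'$ is hereditarily decomposable. Let $B\subset H'$ be irreducible between two distinct points and let $\tau:B\to[0,1]$ be the monotone surjection of (F5). Take $a\in\tau^{-1}(0)$, $b\in\tau^{-1}(1)$, $B^\circ=\tau^{-1}((0,1))$. It is dense since the fibers are nowhere dense. Two points of $B^\circ$ lie in a set $\tau^{-1}([s,t])$ with $0<s\le t<1$, which is a continuum since $\tau$ is monotone.

As subcontinua of an arc-like continuum, $B$ and $F$ are tree-like. Also $B$ contains no arc, since the reversal of an arc in $H$ is neither constant nor the inclusion.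

## 7. A fixed point free homeomorphism with a 2-cycle that receives no maps from $B$

**Proposition 3.** *There are a nondegenerate tree-like continuum $M$, a fixed point free homeomorphism $g:M\to M$, and points $r_0\ne r_1$ in $M$ with $g(r_0)=r_1$, $g(r_1)=r_0$, such that every map of a subcontinuum of $B$ into $M$ is constant.*

Minc's homeomorphism (F1) has no periodic points at all. We first add a 2-cycle (Steps 1 and 2), then make the space inaccessible from $B$ (Steps 3 and 4).

**Step 1: a surjection with exactly one 2-cycle.** Let $(M_2,h)$ be as in (F1), $p_0\in M_2$, $p_i=h^i(p_0)$; these points are distinct. We hang on $p_0$ and $p_1$ two infinite chains of copies of $M_2$ that flow into $M_2$. For $s=0,1$, $i\ge1$ let $\iota_{s,i}:M_2\to N_{s,i}$ be homeomorphisms onto copies. Glue $\iota_{s,1}(p_2)$ to $p_s\in M_2$, and $\iota_{s,i}(p_0)$ to $\iota_{s,i+1}(p_2)$. Let $M_1$ be the inverse limit of the finite unions $P_n=M_2\cup\bigcup_{i\le n}(N_{0,i}\cup N_{1,i})$ under the retractions collapsing $N_{s,n+1}$ to its attaching point. A thread either becomes stationary, and then it is a point of some $P_n$, or it runs through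 the points $\iota_{s,n}(p_0)$ for all large $n$. So $M_1$ consists of $M_2$, all $N_{s,i}$, and two points $o_0,o_1$; a neighborhood base at $o_s$ is given by the tails of chain $s$ (without their attaching points). Each $P_n$ is tree-like by Lemma 1, so $M_1$ is tree-like. Define $g_1:M_1\to M_1$ by
$$g_1|_{M_2}=h,\quad \iota_{0,i}(x)\mapsto\iota_{1,i}(x),\quad \iota_{1,1}(x)\mapsto x,\quad\iota_{1,i+1}(x)\mapsto\iota_{0,i}(x),\quad o_0\leftrightarrow o_1.$$
At each gluing point the two prescriptions agree:

* $p_0=\iota_{0,1}(p_2)\mapsto\iota_{1,1}(p_2)=p_1=h(p_0)$;
* $p_1=\iota_{1,1}(p_2)\mapsto p_2=h(p_1)$;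
* $\iota_{1,1}(p_0)=\iota_{1,2}(p_2)\mapsto p_0=\iota_{0,1}(p_2)$;
* $\iota_{0,i}(p_0)=\iota_{0,i+1}(p_2)\mapsto\iota_{1,i}(p_0)=\iota_{1,i+1}(p_2)$;
* $\iota_{1,i+1}(p_0)=\iota_{1,i+2}(p_2)\mapsto\iota_{0,i}(p_0)=\iota_{0,i+1}(p_2)$ for $i\ge1$.

The map is onto. It is continuous off $o_0,o_1$ because there $M_2$ and the $N_{s,i}$ form a locally finite family of closed sets, and at $o_0,o_1$ because tails of one chain go onto tails of the other. Points of $N_{s,i}$ eventually enter $M_2$ and stay there, and $h$ has no periodic points. So the periodic points of $g_1$ are exactly $o_0,o_1$, of period 2.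

**Step 2: a homeomorphism with exactly one 2-cycle.** Let $M_0=\varprojlim(M_1,g_1)$ and $g_0(x_0,x_1,\dots)=(g_1x_0,x_0,x_1,\dots)$. $M_0$ is tree-like and maps onto $M_1$, so it is nondegenerate, and $g_0$ is a homeomorphism. If $g_0^nx=x$ with $n\ge1$, then $g_1^nx_i=x_i$ for all $i$, so all $x_i\in\{o_0,o_1\}$. Thus the periodic points of $g_0$ are exactly $r_0=(o_0,o_1,o_0,\dots)$ and $r_1=(o_1,o_0,o_1,\dots)$, interchanged by $g_0$. Put $\mathrm{Per}=\{r_0,r_1\}$.

**Step 3: generic functions with disjoint translates of the level $\frac12$.** In Step 4 we shall replace many points of $M_0$ by copies of $F$. Which points, is decided by level sets of functions, and these sets must be small, disjoint and permuted by $g_0$. Let $\mathcal C=C(M_0,[0,1])$ with the sup metric, a Polish space, and $Z(\lambda)=\lambda^{-1}(\frac12)$. All sets of functions below are open for one reason: if $|\lambda-\frac12|$, or $\max(|\lambda(x)-\frac12|,|\lambda'(g_0^ix)-\frac12|)$, is positive on a compact set, it is bounded away from $0$ there.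

(G1) *$U_n=\{\lambda:Z(\lambda)$ is covered by finitely many disjoint open sets of diameter $<\frac1n\}$ is open and dense. If $\lambda\in\bigcap U_n$, then $\dim Z(\lambda)\le0$.* For density let $\lambda\in\mathcal C$, $\varepsilon>0$, and let $\delta>0$ be such that $|\lambda(x)-\lambda(y)|<\varepsilon/4$ whenever $d(x,y)<\delta$. Take a $\min(\delta,\frac1n)$-mapping $q$ onto a tree $T$, subdivided so that preimages of closed stars have diameter $<\min(\delta,\frac1n)$. Let $\ell:T\to[0,1]$ be linear on edges, with $\ell(v)\ne\frac12$ within $\varepsilon/4$ of a value of $\lambda$ on $q^{-1}(v)$. If $q(x)$ lies on the edge $vw$, then $\ell(v)$ and $\ell(w)$ are within $\varepsilon/2$ of $\lambda(x)$, and so is $\ell q(x)$. Thus $\|\ell q-\lambda\|<\varepsilon$. Since $\ell\neq\frac12$ at vertices, $Z(\ell q)$ lies in the union of the disjoint open sets $q^{-1}(\text{open edge})$, of diameter $<\frac1n$. The last assertion is the definition of dimension $\le0$ for compacta.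

(G2) *For compact $P\subset M_0$ with $\dim P\le0$, $\{\mu:\mu\ne\frac12\text{ on }P\}$ is open and dense.* Split $P$ into finitely many small clopen pieces, approximate $\mu|_P$ by a $[0,1]$-valued function that is constant $\ne\frac12$ on each piece, extend the small difference by Tietze's theorem with the same bound, add it to $\mu$ and clip to $[0,1]$.

(G3) *For $i\in\mathbb Z$, $V_i'=\{(\lambda,\lambda'):\text{no }x\text{ has }\lambda(x)=\frac12=\lambda'(g_0^ix)\}$ is open and dense in $\mathcal C^2$.* By (G1) and Baire's theorem approximate $\lambda$ by an element of $\bigcap U_n$; then apply (G2) to $\lambda'$ and $P=g_0^i(Z(\lambda))$.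

(G4) *For $i\ne0$, $V_i=\{\lambda:\text{no }x\text{ has }\lambda(x)=\frac12=\lambda(g_0^ix)\}$ is open and dense.* Now one function must avoid itself, so we change it piece by piece. Let $\varepsilon>0$. By (G1) and (G2) it suffices to approximate $\lambda$ with $\dim Z(\lambda)\le0$ and $Z(\lambda)\cap\mathrm{Per}=\emptyset$. Then $g_0^ix\ne x$ on $Z(\lambda)$. So each point of $Z(\lambda)$ has an open neighborhood $N$ with $N\cap g_0^i(N)=\emptyset$; split the zero-dimensional compact set $Z(\lambda)$ into finitely many disjoint compact pieces lying in such neighborhoods, and enlarge them to disjoint open sets $O_1,\dots,O_k$ covering $Z(\lambda)$ with $O_j\cap g_0^i(O_j)=\emptyset$. Let $0<\varepsilon'<\varepsilon$ with $|\lambda-\frac12|>\varepsilon'$ off $\bigcup O_j$. Put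
$$C_j=O_j\cap\{|\lambda-\tfrac12|\le\varepsilon'\}=\{|\lambda-\tfrac12|\le\varepsilon'\}\setminus\textstyle\bigcup_{l\ne j}O_l .$$
The second form shows that $C_j$ is compact. Let $\chi_j:M_0\to[0,1]$ be continuous, $1$ on $C_j$ and $0$ off $O_j$. Choose inductively $\mu_j$ with $\|\mu_j-\lambda\|<\varepsilon'/2$, $\dim Z(\mu_j)\le0$, and $Z(\mu_j)\cap(g_0^iZ_l\cup g_0^{-i}Z_l)=\emptyset$ for $l<j$, where $Z_l=Z(\mu_l)\cap C_l$; this is possible by (G1), (G2) and Baire's theorem. Put $\lambda''=\lambda+\sum_j\chi_j(\mu_j-\lambda)$. At each point at most one $\chi_j$ is nonzero, so $\lambda''$ is there a convex combination of $\lambda$ and one $\mu_j$; hence $\lambda''\in\mathcal C$ and $\|\lambda''-\lambda\|<\varepsilon$. Off $\bigcup C_j$ we have $|\lambda-\frac12|>\varepsilon'$, so $|\lambda''-\frac12|>\varepsilon'/2$; on $C_j$, $\lambda''=\mu_j$. So $Z(\lambda'')=\bigcup_jZ_j$. Suppose $x\in Z_j$ and $g_0^ix\in Z_l$. Then $l=j$ contradicts $O_j\cap g_0^iO_j=\emptyset$; $l<j$ gives $x\in Z(\mu_j)\cap g_0^{-i}Z_l$, against the choice of $\mu_j$; and $l>j$ gives $g_0^ix\in Z(\mu_l)\cap g_0^iZ_j$, against the choice of $\mu_l$. So $\lambda''\in V_i$.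

*The family.* The sequences that are dense in $\mathcal C$ form a dense $G_\delta$ in $\mathcal C^{\mathbb N}$: for each nonempty member of a countable base of $\mathcal C$, require some term to lie in it. Preimages of open dense sets under coordinate projections $\mathcal C^{\mathbb N}\to\mathcal C$, $\mathcal C^{\mathbb N}\to\mathcal C^2$ are open and dense. So by Baire's theorem there is a sequence $(\lambda_m)$, dense in $\mathcal C$, with all $\lambda_m\in\bigcap_nU_n\cap\bigcap_{i\ne0}V_i$, $\lambda_m\ne\frac12$ on $\mathrm{Per}$, and $(\lambda_m,\lambda_{m'})\in\bigcap_iV'_i$ for $m\ne m'$. For $\iota=(m,i)\in I:=\mathbb N\times\mathbb Z$ put $\lambda_\iota=\lambda_m\circ g_0^i$ and $\Lambda_\iota=Z(\lambda_\iota)$. *The sets $\Lambda_\iota$ are compact, of dimension $\le0$, pairwise disjoint and disjoint from $\mathrm{Per}$.* Only disjointness needs a word: if $x\in\Lambda_{(m,i)}\cap\Lambda_{(m',i')}$, then $y=g_0^ix$ has $\lambda_m(y)=\frac12=\lambda_{m'}(g_0^{i'-i}y)$, which is excluded by $V'_{i'-i}$ if $m\ne m'$ and by $V_{i'-i}$ if $m=m'$, $i\ne i'$.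

**Step 4: replacing the points of $\Lambda_\iota$ by copies of $F$.** We need rays that approximate a given continuum.

*Rays.* If $C\subset\mathbb I$ is a continuum, $r\in C$ and $\gamma_0\in\mathbb I$, there is a map $\gamma:[0,\infty)\to\mathbb I$ with $\gamma(0)=\gamma_0$, $\gamma(k)=r$ for integers $k\ge1$, and $\bigcap_t\overline{\gamma[t,\infty)}=C$. On $[0,1]$ run along a segment. On $[k,k+1]$ run along a polygon through a finite chain of points of $C$ from $r$ to $r$ with steps less than $\frac1k$ that is $\frac1k$-dense in $C$; such chains exist as $C$ is connected, and the polygon stays within $\frac1k$ of $C$. Concatenating the chains also gives a sequence $(\xi_i)_{i\ge0}$ in $C$ with $|\xi_i-\xi_{i+1}|\to0$ and cluster set $C$.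

The mechanism in the simplest case: for $M_0=[0,1]$ and the single function $\lambda(x)=x$, with the real-valued ray $\sin t$ and its cluster set $[-1,1]$, the closure of the graph of $\sin(1/|x-\frac12|)$ is a two-sided $\sin\frac1x$-curve; the point $\frac12$ has been replaced by an arc, and it can be approached only by running along the ray.

Let $F\subset\mathbb I$ and let $\eta:[1,\infty)\to\mathbb I$ be a ray with $\bigcap_t\overline{\eta[t,\infty)}=F$. Put $\Phi_\iota(x)=\eta(1/|\lambda_\iota(x)-\frac12|)$ for $x\notin\Lambda_\iota$ (the argument is $\ge2$), and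
$$M=\overline{\{(x,(\Phi_\iota(x))_{\iota}):x\in M_0\setminus\textstyle\bigcup\Lambda_\iota\}}\subset M_0\times\mathbb I^I,\qquad\pi_M:M\to M_0 .$$
By the sum theorem $\dim\bigcup\Lambda_\iota\le0$, so this set contains no nondegenerate continuum. By boundary bumping its complement is dense in $M_0$ and in each nondegenerate subcontinuum of $M_0$. So $\pi_M$ is onto.

*Fibers of $\pi_M$.* Over $x\notin\bigcup\Lambda_\iota$ all $\Phi_\iota$ are continuous at $x$, and the fiber is a point. Let $x\in\Lambda_\iota$. The coordinates $\kappa\ne\iota$ are $\Phi_\kappa(x)$, as $x\notin\Lambda_\kappa$. The $\iota$-coordinate lies in $F$, since $1/|\lambda_\iota-\frac12|\to\infty$ at $x$. All of $F$ occurs: each neighborhood of $x$ contains a nondegenerate continuum $L\ni x$. As $\dim\Lambda_\iota\le0$, $\lambda_\iota(L)$ is a nondegenerate interval containing $\frac12$, so it contains $[\frac12,\frac12+t]$ or $[\frac12-t,\frac12]$ for some $t>0$, and $\Phi_\iota(L\setminus\Lambda_\iota)\supset\eta[\frac1t,\infty)$. The points of $L\setminus\bigcup\Lambda_\kappa$ are dense in $L$, so the values of $\Phi_\iota$ at them are dense in $\Phi_\iota(L\setminus\Lambda_\iota)$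 and come arbitrarily close to each point of $F$. So the fiber over $x$ is a copy of $F$. Write $z_\iota$ for the $\iota$-coordinate on $M$; then $z_\iota=\Phi_\iota\circ\pi_M$ off $\pi_M^{-1}(\Lambda_\iota)$.

*$M$ is a tree-like continuum.* For finite $S\subset I$ the projection $M_S$ of $M$ to $M_0\times\mathbb I^S$ is the union of the closed sets over $\Lambda_\iota$, $\iota\in S$, homeomorphic to $\Lambda_\iota\times F$ and so of dimension $\le1$, and of an open, hence $F_\sigma$, set homeomorphic to an open subset of $M_0$. By the sum theorem $\dim M_S\le1$, and $\dim M\le1$ since $M$ is the inverse limit of the $M_S$ for an increasing sequence of finite sets $S$ with union $I$. By Lemma 2, $M$ is a simple continuum, so it is tree-like by (1). It is nondegenerate since it maps onto $M_0$.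

*The homeomorphism $g$.* Let $g(x,(z_{(m,i)}))=(g_0x,(z_{(m,i+1)}))$ on $M_0\times\mathbb I^I$. It maps $M$ onto $M$, because $\Phi_{(m,i)}(g_0x)=\Phi_{(m,i+1)}(x)$ and $\bigcup\Lambda_\iota$ is $g_0$-invariant. Since $\pi_Mg=g_0\pi_M$ and $g_0$ has no fixed point, $g$ is fixed point free on $M$. As $r_0,r_1\notin\bigcup\Lambda_\iota$, there is one point of $M$ over each of them. We call these points again $r_0,r_1$; they are interchanged by $g$.

**Step 5: maps from $B$ into $M$ are constant.** Let $L\subset B$ be a continuum and $\omega:L\to M$ a map.

Suppose $\pi_M\omega$ is constant. Then $\omega$ maps into a point or a copy of $F$. A map $L\to F\subset H$ is constant or the inclusion by (F2), and it is not the inclusion since $L\cap F=\emptyset$. So $\omega$ is constant.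

Suppose $\pi_M\omega(L)$ contains $x\ne y$. We show that $\omega$ would have to push a subcontinuum of $L$ onto $F$. By density pick $m$ with $\lambda_m(x)<\frac12<\lambda_m(y)$, put $\iota=(m,0)$, $\beta=\lambda_m\pi_M\omega:L\to[0,1]$, and take $l_0\in L$ with $\beta(l_0)<\frac12$. The component $L'$ of $\beta^{-1}[0,\frac12]$ containing $l_0$ contains some $l^*$ with $\beta(l^*)=\frac12$, by boundary bumping with $E=\beta^{-1}[0,\frac12]\ne L$ and $U=\beta^{-1}[0,\frac12)$. For $j$ with $\frac12-\frac1j>\beta(l_0)$ let $L_j$ be the component of $L'\cap\beta^{-1}[\frac12-\frac1j,\frac12]$ containing $l^*$. By boundary bumping in $L'$, with $U=L'\cap\beta^{-1}(\frac12-\frac1j,\frac12]$, it meets $\beta^{-1}(\frac12-\frac1j)$, so $\beta(L_j)=[\frac12-\frac1j,\frac12]$. Where $\beta<\frac12$ we have $z_\iota\omega=\eta(1/|\beta-\frac12|)$. Hence the compact set $z_\iota\omega(L_j)$ contains $\eta[j,\infty)$, and so contains $F$. The continua $L_j$ decrease; let $L_*=\bigcap L_j$, a continuum. On $L_*$ we have $\beta=\frac12$, so $\pi_M\omega(L_*)\subset\Lambda_\iota$ is a point and $z_\iota\omega(L_*)\subset F$. By compactness $z_\iota\omega(L_*)=\bigcap_jz_\iota\omega(L_j)\supset F$.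 So the continuum $L_*\subset B$ maps onto the nondegenerate continuum $F\subset H$ with $F\cap B=\emptyset$. This map is neither constant nor the inclusion, contradicting (F2). $\square$

## 8. The directed tree $\Gamma$ and the continuum $\mathbb B$

**The tree.** $\Gamma$ has vertices $v_n$ ($n\ge0$) and $w_{s,i}$ ($s=0,1$; $i\ge1$); put $w_{0,0}=v_0$ and $w_{1,0}=v_1$. Its directed edges are $e_n:v_n\to v_{n+1}$ and $\varepsilon_{s,i}:w_{s,i+1}\to w_{s,i}$ ($i\ge0$). So there is an outgoing ray $v_0,v_1,v_2,\dots$, with one incoming ray ending at $v_0$ and one at $v_1$. Define levels by $\ell(v_n)=n$, $\ell(w_{0,i})=-i$, $\ell(w_{1,i})=1-i$. Each edge raises the level by 1, and $\Gamma$ is a locally finite tree with finitely many vertices in each level. Consider the direction-preserving graph map $\phi$ given by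
$$v_n\mapsto v_{n+1},\quad w_{0,i}\mapsto w_{1,i},\quad w_{1,1}\mapsto v_1,\quad w_{1,i}\mapsto w_{0,i-2}\ (i\ge2);$$
$$e_n\mapsto e_{n+1},\quad\varepsilon_{0,i}\mapsto\varepsilon_{1,i},\quad\varepsilon_{1,0}\mapsto e_1,\quad\varepsilon_{1,1}\mapsto e_0,\quad\varepsilon_{1,i}\mapsto\varepsilon_{0,i-2}\ (i\ge2).$$
It is well defined: for instance, $\varepsilon_{1,0}:w_{1,1}\to v_1$ goes to $e_1:v_1\to v_2$, the edge $\varepsilon_{1,1}:w_{1,2}\to w_{1,1}$ goes to $e_0:v_0\to v_1$, and $\varepsilon_{1,i}:w_{1,i+1}\to w_{1,i}$ goes to $\varepsilon_{0,i-2}:w_{0,i-1}\to w_{0,i-2}$. It raises levels by 1. A sample orbit is $w_{0,2}\mapsto w_{1,2}\mapsto v_0\mapsto v_1\mapsto v_2\mapsto\cdots$.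

**The continuum.** Replace each edge $e$ by a copy $B_e$ of $B$, with $a$ at the initial and $b$ at the terminal vertex, with diameters tending to $0$ along the three ends, and add end points $\infty_V$ (of the $e_n$) and $\infty_s$ (of the $\varepsilon_{s,i}$), $s=0,1$. Precisely, $\mathbb B$ is the inverse limit of the finite unions of the $B_e$ over the finite subtrees spanned by $v_i,w_{s,i}$, $i\le n$, under collapses of outer copies. So $\mathbb B$ is tree-like by Lemma 1 and (S1). Put $U_e=B_e\setminus\{a,b\}$, $\mathcal V=V(\Gamma)$, and $\mathbb B^*=\bigcup_eU_e$, an open dense set. The graph map induces a map $\phi:\mathbb B\to\mathbb B$, canonical from $B_e$ to $B_{\phi(e)}$, with $\infty_V\mapsto\infty_V$ and $\infty_0\leftrightarrow\infty_1$; it is continuous at the end points because tails go to tails. Since levels are raised, the only fixed point of $\phi$ is $\infty_V$.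

For an edge $e$ let $c_e:\mathbb B\to B$ be the canonical map on $B_e$, and $a$ (resp. $b$) on the closed part of $\mathbb B$ on the initial (resp. terminal) side of $e$. It is continuous. Any two distinct elements of $\mathcal V\cup\{\infty_V,\infty_0,\infty_1\}$ are separated by $c_e$ for an edge $e$ between them. Moreover,
$$\text{every path in }\mathbb B\text{ is constant.}\tag{3}$$
Otherwise $\mathbb B$ contains an arc. The arc is the union of countably many closed sets, its intersections with the $B_e$ and with the three end points. By Baire's theorem one of them has interior in the arc, so a subarc lies in some $B_e$. But $B$ contains no arc.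

## 9. The continuum $K$ over $\mathbb B$

We now blow up: the vertices to copies of $M$, the ends $\infty_0,\infty_1$ to copies of $D$, and $\infty_V$ to a continuum on which the map will act without fixed points. Each blow-up is done by adding coordinates over $\mathbb B^*$ and taking a closure, as in Step 4 of Section 7.

**Step 1: preparations.** Let $M\subset\mathbb I$, and let $\hat G:\mathbb I\to\mathbb I$ be a continuous extension of $g$. Take rays $\gamma^a,\gamma^b$ with $\gamma^a(0)=\gamma^b(0)=\gamma_0$, cluster set $M$, and $\gamma^a(k)=r_0$, $\gamma^b(k)=r_1$ for integers $k\ge1$. For fixed $j$ we have $\hat G^j(M)=M$ and $\operatorname{dist}(\gamma^c(u),M)\to0$ as $u\to\infty$, so $\operatorname{dist}(\hat G^j\gamma^c(u),M)\to0$. Hence there are integers $1\le d_1<d_2<\cdots$ with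
$$\operatorname{dist}(\hat G^j\gamma^c(u),M)<\tfrac1n\qquad(u\ge d_n,\ 0\le j\le n+1,\ c\in\{a,b\}).\tag{4}$$
Let $u_a,u_b:B\to[0,\infty]$ be continuous, infinite exactly at $a$, resp. $b$, with $\{u_a>0\}\cap\{u_b>0\}=\emptyset$; for example $u_a(x)=\max(0,\log\frac{d(a,b)}{3d(x,a)})$, which is positive exactly for $d(x,a)<\frac13d(a,b)$, and similarly $u_b$. Let $\sigma:B\to[0,1]$ be continuous with $\sigma(a)=0$, $\sigma(b)=1$. We regard these as functions on each $B_e$.

**Step 2: the coordinates $\Theta_v$, which blow up vertices.** For $v\in\mathcal V$ and $x\in\mathbb B^*$ let $\Theta_v(x)=\gamma^a(u_a(x))$ if $x\in U_e$ with $e$ outgoing at $v$; $\gamma^b(u_b(x))$ if $e$ is incoming at $v$; and $\gamma_0$ otherwise. Since $u_a=0$ near $b$ and $u_b=0$ near $a$, it becomes continuous on $\mathbb B\setminus\{v\}$ when extended by $\gamma_0$. It equals $\gamma_0$ off the open set $N_v$ consisting of $v$ and the points with $u_a>0$ on outgoing edges, $u_b>0$ on incoming edges at $v$. The sets $N_v$ are pairwise disjoint.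

**Step 3: the coordinate $R$, which blows up $\infty_V$.** With the $\Theta_v$ alone, the fiber over $\infty_V$ would be a point, fixed by our map. We record near $v_n$ not only $y=\lim\Theta_v$ but also $g^n(y)$; then a shift by one vertex acts like $g$. In passing from $v_n$ to $v_{n+1}$ the value must return to a base point, and the base points coming from both sides must match. As $g$ has no fixed point, the 2-cycle is used here: $g^nr_0=g^{n+1}r_1$. Put $q_n=g^n(r_0)$.

On $U_{e_n}$, $n\ge2$, let
$$\rho(x)=\hat G^n\gamma^a(\max(u_a(x),d_n))\ \text{ where }u_b(x)=0,\qquad\rho(x)=\hat G^{n+1}\gamma^b(\max(u_b(x),d_n))\ \text{ where }u_a(x)=0.$$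
These closed sets cover $U_{e_n}$; where both functions vanish, both values are $q_n$, since $g^{n+1}r_1=g^nr_0$. On $U_{e_1}$ let $\rho(x)=\hat G^2\gamma^b(\max(u_b(x),d_1))$, which is $g^2r_1=r_1=q_1$ where $u_b=0$. On all other $U_e$ let $\rho\equiv q_1$. Then $\rho$ is continuous on $\mathbb B^*$. As $\phi(\mathbb B^*)\subset\mathbb B^*$, we may put $R(x)=(\rho(\phi^ix))_{i\ge0}\in\mathbb I^{\mathbb N_0}$.

**Step 4: the coordinate $\Xi$, which blows up $\infty_0$ and $\infty_1$.** Let $D\subset A\subset\mathbb I$, and let $\xi_i\in D$ ($i\ge0$) satisfy $|\xi_i-\xi_{i+1}|\to0$ and have cluster set $D$. Put $\Xi=(1-\sigma)\xi_{i+1}+\sigma\xi_i$ on $B_{\varepsilon_{s,i}}$, and $\Xi=\xi_0$ on all $B_{e_n}$ and at $\infty_V$. At $w_{s,i}$ the value is $\xi_i$ from every side, so $\Xi$ is continuous on $\mathbb B\setminus\{\infty_0,\infty_1\}$.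

Now let
$$K^*=\{(x,(\Theta_v(x))_v,R(x),\Xi(x)):x\in\mathbb B^*\},\qquad K=\overline{K^*}\subset\mathbb B\times\mathbb I^{\mathcal V}\times\mathbb I^{\mathbb N_0}\times\mathbb I,$$
and let $\pi:K\to\mathbb B$ be the projection. It is onto, as $\mathbb B^*$ is dense. We compute its fibers.

**Step 5: fibers over $\mathbb B^*$.** All coordinates are continuous there, so fibers are points, and $\pi^{-1}(U_e)$ is the homeomorphic image of $B\setminus\{a,b\}$ under a canonical $j_e$.

**Step 6: the fiber over a vertex $v$.** Let $x\to v$, $x\in\mathbb B^*$. Then $\Theta_w\to\gamma_0$ for $w\ne v$, and $\Xi\to\Xi(v)$. Since $u_a$ (or $u_b$) tends to infinity, $\Theta_v$ clusters in $M$.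

Next look at $\rho(\phi^ix)$. Suppose $\phi^iv=v_n$ with $n\ge2$. Edges at $v$ go to edges at $v_n$ with the same direction, and $v_n$ has just one outgoing edge $e_n$ and one incoming edge $e_{n-1}$. Near $v_n$ on $e_n$ we have $\rho=\hat G^n\gamma^a(u_a)$, and near $v_n$ on $e_{n-1}$ we have $\rho=\hat G^n\gamma^b(u_b)$ (for $n=2$ this is the definition on $U_{e_1}$). So $\rho(\phi^ix)=\hat G^n(\Theta_v(x))$ for $x$ close to $v$. Otherwise $\phi^iv$ is $v_0$, $v_1$ or some $w_{s,i'}$; near such a vertex $\rho=q_1$ on all incident edges (on $e_1$ near $v_1$ because $u_b=0$ there). So $\rho(\phi^ix)=q_1$ for $x$ close to $v$.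

Thus a cluster point is determined by $y=\lim\Theta_v\in M$: its $R_i$-coordinate is $g^n(y)$ if $\phi^iv=v_n$ with $n\ge2$, and $q_1$ otherwise. Every $y\in M$ occurs, along each edge incident with $v$: if $e$ is outgoing, choose $t_l\to\infty$ with $\gamma^a(t_l)\to y$; as $B$ is connected, $u_a$ takes all values in $[0,\infty]$, and points $x_l$ with $u_a(x_l)=t_l$ tend to $a$. Incoming edges are treated with $u_b$. So the fiber is $M_v=j_v(M)$ with an embedding $j_v$, and $M_v\subset\overline{\pi^{-1}(U_e)}$ for each $e$ incident with $v$.

For example, the $R$-coordinate of $j_{v_0}(y)$ is $(q_1,q_1,g^2y,g^3y,\dots)$ and that of $j_{v_1}(y)$ is $(q_1,g^2y,g^3y,\dots)$, which is its shift.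

**Step 7: the fiber over $\infty_s$.** Here $\Theta_w\to\gamma_0$. For each $i$, $\phi^i$ maps far edges $\varepsilon_{s,j}$ to edges $\varepsilon_{s',j'}$, where $\rho=q_1$; so $R\to(q_1,q_1,\dots)$ coordinatewise. The cluster set of $\Xi$ is exactly $D$, because the values on $B_{\varepsilon_{s,i}}$ lie on the segment from $\xi_{i+1}$ to $\xi_i$, and values near $\xi_i$ occur near $b$. So the fiber is $D_s=d_s(D)$ with $d_s(z)=(\infty_s,(\gamma_0),(q_1),z)$.

**Step 8: the fiber over $\infty_V$.** Here $\Theta_w\to\gamma_0$, $\Xi=\xi_0$, and $R$ has a cluster set $M'$, with which we identify the fiber. Put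
$$H_*=M_{\rm main}\cup\bigcup_{k\ge1,\ r'\in\{r_0,r_1\}}M_{k,r'},\qquad M_{\rm main}=\{(g^iy)_{i\ge0}:y\in M\},$$
$$M_{k,r'}=\{(y,gy,\dots,g^{k-1}y,g^kr',g^{k+1}r',\dots):y\in M\}.$$
We claim that *$M'$ is a continuum contained in $H_*$, and $H_*$ is tree-like.* The extra pieces $M_{k,r'}$ come from the thresholds $d_n$, which vary with $n$.

*$M'$ is a continuum.* The set $\overline{\pi^{-1}(U_{e_n})}=\pi^{-1}(B_{e_n})$ is mapped by $\pi$ onto the continuum $B_{e_n}$ with connected fibers, so it is connected. Consecutive ones share $M_{v_{n+1}}$. So $Q_n=\overline{\bigcup_{m\ge n}\pi^{-1}(B_{e_m})}$ is a continuum. The $Q_n$ decrease and their intersection is the fiber over $\infty_V$: it lies over $\infty_V$, and each point over $\infty_V$ is a limit of points of $K^*$ whose base points eventually lie in $\bigcup_{m\ge n}U_{e_m}$.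

*$M'\subset H_*$.* Let $x_l\in U_{e_{n_l}}$, $2\le n_l\to\infty$, $R(x_l)\to p=(p_i)$. Pass to a subsequence with $n_l$ of constant parity, so that $q_{n_l}=r'$ is constant, and with always $u_b(x_l)=0$ (first case) or always $u_a(x_l)=0$ (second case). The point $\phi^ix_l$ is the corresponding point of $U_{e_{n_l+i}}$. In the first case put $u_l=u_a(x_l)<\infty$ and let $k_l$ be the number of $i\ge0$ with $d_{n_l+i}\le u_l$; these $i$ form an initial segment as $(d_n)$ increases. The $i$-th coordinate of $R(x_l)$ is $\hat G^{n_l+i}\gamma^a(\max(u_l,d_{n_l+i}))$, that is,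
$$\hat G^{n_l+i}\gamma^a(u_l)\ \text{ for }i<k_l,\qquad g^{n_l+i}r_0=g^ir'\ \text{ for }i\ge k_l.$$
In the second case, with $u_l=u_b(x_l)$ and $k_l$ defined in the same way, it is $\hat G^{n_l+i+1}\gamma^b(u_l)$ for $i<k_l$, and $g^{n_l+i+1}r_1=g^{n_l+i}r_0=g^ir'$ for $i\ge k_l$. We may assume $k_l\equiv k$ or $k_l\to k=\infty$. For $i<k$, (4) applied with $n=n_l+i$ shows that the $i$-th coordinate is within $\frac1{n_l+i}$ of $M$, so $p_i\in M$. If $i+1<k$, the coordinate $i+1$ of $R(x_l)$ is $\hat G$ of the coordinate $i$ for large $l$, so $p_{i+1}=g(p_i)$. Also $p_i=g^ir'$ for $i\ge k$. So $p\in M_{\rm main}$ if $k\in\{0,\infty\}$, and $p\in M_{k,r'}$ otherwise.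

*$H_*$ is tree-like.* It is compact: each piece is compact, and $M_{k,r'}$ agrees with $M_{\rm main}$ in the coordinates $<k$, so limits along $k\to\infty$ lie in $M_{\rm main}$. Hence $H_*$ is the inverse limit of its projections $H_N$ to the coordinates $0,\dots,N$, and $H_N$ is the union of the copies of $M$ given by $M_{\rm main}$ and $M_{k,r'}$, $1\le k\le N$; each is indeed a copy, parametrized by its coordinate $0$. Since $g$ is injective, in $H_N$:

* $M_{k,r'}$ meets $M_{\rm main}$ only at the orbit of $r'$ (compare the coordinates $0$ and $k$);
* $M_{k,r'}$ and $M_{i,s'}$ with $i<k$ meet only if $r'=s'$, and then only at the orbit of $r'$ (the coordinate $i$ gives $y=s'$, the coordinate $k$ gives $r'=s'$);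
* $M_{k,r_0}\cap M_{k,r_1}=\emptyset$ (coordinate $k$).

So $H_N$ arises by successively attaching copies of $M$ at single points, and it is tree-like by Lemma 1. Hence $H_*$ is tree-like, and so is its subcontinuum $M'$.

**Step 9: consequences.** All coordinates of points of $M'$ lie in $M$, and $M_v\cong M$, so Proposition 3 gives:
$$\text{every map of a subcontinuum of }B\text{ into some }M_v\text{ or into }M'\text{ is constant.}\tag{5}$$
$K$ is the union of the countably many $F_\sigma$-sets $\pi^{-1}(U_e)$, $M_v$, $M'$, $D_0$, $D_1$, all of dimension $\le1$, so $\dim K\le1$. The fibers of $\pi$ are points or tree-like continua ($D$ is tree-like by (F4)), and $\mathbb B$ is tree-like. By Lemma 2 and (1), $K$ is a tree-like continuum.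

## 10. The fixed point free map $f:K\to K$

On $K^*$ let $f$ be induced by $x\mapsto\phi(x)$. We extend it to $K$ coordinate by coordinate.

**Step 1: the $\mathbb B$-coordinate and the coordinate $R$.** The $\mathbb B$-coordinate extends as $\phi\circ\pi$. Since $R(\phi x)$ is the shift of $R(x)$, it extends as the shift.

**Step 2: the coordinates $\Theta_w$.** Let $x\in U_e$. Because $\phi$ preserves directions, $\Theta_w(\phi x)$ equals $\Theta_v(x)$ if $e$ is incident with some $v\in\phi^{-1}(w)$, and $\gamma_0$ otherwise. Such a $v$ is unique, because the ends of $e$ have different levels. The set $\phi^{-1}(w)$ is finite, since it lies in one level. For $P\in K$ let $P_v$ be its $\Theta_v$-coordinate; it is continuous in $P$ and equals $\gamma_0$ off $\pi^{-1}(N_v)$. As the $N_v$ are disjoint, at most one term of the sum in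
$$P\mapsto\gamma_0+\sum_{v\in\phi^{-1}(w)}(P_v-\gamma_0)$$
is nonzero; so this is a continuous map into $\mathbb I$, and it extends $\Theta_w(\phi x)$.

**Step 3: the coordinate $\Xi$.** Off $D_0\cup D_1$ the function $\Xi\phi\pi$ is continuous, as $\phi^{-1}\{\infty_0,\infty_1\}=\{\infty_0,\infty_1\}$. Near $\infty_0$, $\phi$ sends $\varepsilon_{0,i}$ to $\varepsilon_{1,i}$, so $\Xi(\phi x)=\Xi(x)$. On $B_{\varepsilon_{1,i}}$, $i\ge2$, which goes to $B_{\varepsilon_{0,i-2}}$,
$$|\Xi(\phi x)-\Xi(x)|\le\max(|\xi_{i+1}-\xi_{i-1}|,|\xi_i-\xi_{i-2}|)\to0\quad(i\to\infty).$$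
Hence $\Xi(\phi x)$ extends continuously over $D_0\cup D_1$ by the $\Xi$-coordinate itself.

Since $f(K^*)\subset K^*$, we get a map $f:K\to K$ with $\pi f=\phi\pi$. By the formulas, $f(d_0(z))=d_1(z)$, $f(d_1(z))=d_0(z)$, and $f$ acts on the fiber over $\infty_V$ by the shift of $M'$.

**Step 4: $f$ has no fixed point.** A fixed point would lie over the only fixed point $\infty_V$ of $\phi$, giving a constant sequence in $H_*$. But in $M_{\rm main}$ the first two coordinates $y$, $gy$ differ, and in $M_{k,r'}$ the coordinates $k$ and $k+1$ differ, because $g$ has no fixed point.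

## 11. The space $Z=X\cup Y$ and its fixed point free map

Let $Z=K\cup A_0\cup A_1$ be obtained from $K$ by attaching disjoint copies $A_0,A_1$ of $A$ along $D\cong D_0$ and $D\cong D_1$, via $d_0$ and $d_1$. It is compact metrizable, being an adjunction space of compact metrizable spaces. Put
$$X=K\cup A_0,\qquad Y=A_1;\qquad X\cup Y=Z,\quad X\cap Y=D_1\cong D.$$
Identify $A$ with $A_1$. By (F4), $A$ is tree-like and has the fpp. As $K\cap A_0=D_0$ and $X\cap Y=D_1$ are connected, $X$ and $Z$ are tree-like by Lemma 1. Let $\mathcal F:Z\to Z$ be $f$ on $K$ and the canonical maps $A_0\to A_1$, $A_1\to A_0$. These agree on $D_0$ and $D_1$, so $\mathcal F$ is continuous. It has no fixed point, since $f$ has none and $A_0\cap A_1=\emptyset$. So $X\cup Y$ does not have the fpp, while $Y$ does. To prove Theorem A it remains to show that $X$ has the fpp.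

## 12. Every self-map of $X$ has a fixed point

Let $\hat\pi:X\to\mathbb B$ be $\pi$ on $K$ and $\infty_0$ on $A_0$; it is continuous. Its fibers are points over $\mathbb B^*$, $M_v$ over $v$, $M'$ over $\infty_V$, $A_0$ over $\infty_0$, and $D_1$ over $\infty_1$. Let $\Psi:X\to X$ be a map. Since $A_0$ is arcwise connected, (3) gives:
$$\Psi(A_0)\text{ lies in a single fiber of }\hat\pi.\tag{6}$$

**Step 1: what $\Psi$ can do on one edge.** The rigidity of $B$ leaves three possibilities. *For each edge $e$ one of the following holds:*

* *type 1: $\Psi j_e=j_{e'}$ for some edge $e'$;*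
* *type 2: $\Psi j_e$ is constant;*
* *type 3: $\Psi j_e$ is nonconstant with image in $A_0$ or in $D_1$.*

For an edge $e'$ let $\theta=c_{e'}\hat\pi\Psi j_e:B\setminus\{a,b\}\to B\subset H$. By (F2), on each continuum $L\subset B\setminus\{a,b\}$, $\theta$ is constant or the inclusion. Suppose it is the inclusion on some nondegenerate $L\subset B^\circ$. For $x\in B^\circ$ there is a continuum in $B^\circ$ containing $L\cup\{x\}$, namely $L$ together with a continuum in $B^\circ$ joining $x$ to a point of $L$. On it $\theta$ is not constant, so it is the inclusion and $\theta(x)=x$. If there is no such $L$, then $\theta$ is constant on each continuum in $B^\circ$, hence on $B^\circ$. By density of $B^\circ$, $\theta$ is the identity or constant on $B\setminus\{a,b\}$.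

If $\theta=\mathrm{id}$ for some $e'$, then $\Psi j_e=j_{e'}$, because $(c_{e'}\hat\pi)^{-1}(x)=\{j_{e'}(x)\}$ for $x\ne a,b$. This is type 1.

Suppose $\theta$ is constant for every $e'$. If the image of $\Psi j_e$ meets $\hat\pi^{-1}(U_{e'})$, the constant for $e'$ is not $a$ or $b$, its preimage under $c_{e'}\hat\pi$ is one point, and $\Psi j_e$ is constant. If the image misses $\hat\pi^{-1}(\mathbb B^*)$, then $\hat\pi\Psi j_e$ has values in $\mathcal V\cup\{\infty_V,\infty_0,\infty_1\}$; as the $c_{e'}$ separate these, it is constant. So $\Psi j_e$ maps into some $M_v$, $M'$, $A_0$ or $D_1$. In the first two cases $\Psi j_e$ is constant on continua in $B^\circ$ by (5), hence on $B^\circ$, hence constant. In the last two it is of type 2 or 3.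

**Step 2: type 1 spreads to all edges.** Here the fibers $M_v$ transmit information. *If type 1 holds for one edge, it holds for all, and $\Psi$ induces a direction-preserving graph map $\kappa:\Gamma\to\Gamma$ with $\Psi j_e=j_{\kappa(e)}$.*

Let $\Psi j_e=j_{e'}$, let $v$ be an end of $e$, and $v'$ the corresponding (initial or terminal) end of $e'$. For $y\in M$ choose, by Step 6 of Section 9, points $x_l$ tending to that end of $B$ with $j_e(x_l)\to j_v(y)$. Then $\pi j_{e'}(x_l)\to v'$, and the $\Theta_{v'}$-coordinate of $j_{e'}(x_l)$ equals the $\Theta_v$-coordinate of $j_e(x_l)$, which tends to $y$. As cluster points over $v'$ are determined by this limit, $j_{e'}(x_l)\to j_{v'}(y)$. Hence $\Psi j_v=j_{v'}$.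

Let $e_2$ be another edge at $v$; recall $M_v\subset\overline{j_{e_2}(B\setminus\{a,b\})}$. If $e_2$ had type 2, $\Psi|_{M_v}$ would be constant, but $\Psi j_v=j_{v'}$ is injective on the nondegenerate $M$. If $e_2$ had type 3, then $M_{v'}=\Psi(M_v)\subset A_0\cup D_1$, which is false. So $e_2$ has type 1, say $\Psi j_{e_2}=j_{e_2'}$. The same computation gives $\Psi j_v=j_{v''}$ for the end $v''$ of $e_2'$ corresponding to $v$, so $v''=v'$. As $\Gamma$ is connected, the assertion follows.

**Step 3: no edge has type 1.** Now $\Psi$ on $K$ turns out to be trivial enough. Suppose $\Psi j_e$ has image in $A_0$ for some edge $e$ (constant or not). Then $\Psi(M_v)\subset A_0$ for the ends $v$ of $e$. For an edge $e_2$ at $v$, $\Psi j_{e_2}$ is constant or has image in $A_0$ or in $D_1$. A constant value lies in $\Psi(M_v)\subset A_0$, since $M_v\subset\overline{\pi^{-1}(U_{e_2})}$. Image in $D_1$ would give $\Psi(M_v)\subset A_0\cap D_1=\emptyset$. So $\Psi j_{e_2}$ has image in $A_0$. As $\Gamma$ is connected and $K=\overline{\pi^{-1}(\mathbb B^*)}$, $\Psi(K)\subset A_0$. In the same way, if some $\Psi j_e$ has image in $D_1$, then $\Psi(K)\subset D_1$.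 Otherwise all edges have type 2; adjacent edges share the set $M_v$ in their closures, so their constants agree, and $\Psi|_K$ is a constant $c$, with $c\notin A_0\cup D_1$. In the three cases:

* $\Psi(K)\subset A_0$: then $\Psi(D_0)\subset A_0$, so $\Psi(A_0)\subset A_0$ by (6), and $\Psi$ has a fixed point in the dendroid $A_0$ by (F4).
* $\Psi(K)\subset D_1$: then $\Psi(D_1)\subset D_1$, and $\Psi$ has a fixed point in the dendroid $D_1$ by (F4).
* $\Psi(K)=\{c\}$ with $c\notin A_0$: then $c\in K$ and $\Psi(c)=c$.

**Step 4: the graph map $\kappa$ is defined; its behavior at $\infty_0$.** We show that far out on the first incoming ray, $\kappa$ is a translation into one of the two incoming rays. Since $\kappa$ preserves directions and each edge raises levels by 1, $\ell(\kappa(v))-\ell(v)$ is constant. So for large $i$, $\kappa(w_{0,i})$ has negative level, hence is some $w_{s,i'}$ with $i'\ge1$. The only edge ending at $w_{s,i'}$ with $i'\ge1$ is $\varepsilon_{s,i'}$. As $\varepsilon_{0,i}$ ends at $w_{0,i}$, we get $\kappa(\varepsilon_{0,i})=\varepsilon_{s,i'}$ and $\kappa(w_{0,i+1})=w_{s,i'+1}$. Continuing, there are $s\in\{0,1\}$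 and $c\in\mathbb Z$ with $\kappa(\varepsilon_{0,i})=\varepsilon_{s,i+c}$ for all large $i$.

**Step 5: $\Psi(d_0(z))=d_s(z)$ for all $z\in D$.** Choose $x_l\in B\setminus\{a,b\}$ and $i_l\to\infty$ with $j_{\varepsilon_{0,i_l}}(x_l)\to d_0(z)$. The $\Xi$-coordinates of $j_{\varepsilon_{0,i_l}}(x_l)$ and of its $\Psi$-image $j_{\varepsilon_{s,i_l+c}}(x_l)$ differ by at most
$$\max(|\xi_{i_l+1}-\xi_{i_l+1+c}|,|\xi_{i_l}-\xi_{i_l+c}|)\to0,$$
because $c$ is fixed and $|\xi_i-\xi_{i+1}|\to0$. The first of them tends to $z$, so the second does too, and the base points of the images tend to $\infty_s$. Points over $\infty_s$ are determined by their $\Xi$-coordinate, so $\Psi(d_0(z))=d_s(z)$.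

**Step 6: the two possibilities for $s$.** If $s=0$, $\Psi$ fixes every point of $D_0$. If $s=1$, then $\Psi(D_0)=D_1$, so by (6) $\Psi(A_0)$ lies in the fiber of $\hat\pi$ over $\infty_1$, which is $D_1$. Then $d_0d_1^{-1}\circ\Psi|_{A_0}:A_0\to D_0$ is continuous and sends $d_0(z)$ to $d_0(z)$, so it is a retraction. This contradicts the hypothesis that $D$ is not a retract of $A$, so $s=1$ cannot occur.

So $\Psi$ has a fixed point in every case, and $X$ has the fpp. This proves Theorem A and, with the Example of Section 4 and $Y=A$, the Answer: no. $\blacksquare$
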